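# Half-subdivided complete bipartite graphs: $\mathrm{AC}^0$ subgraph search is not minor-monotone

## 1. The graph $P_{s,t,r}$

Start from the complete bipartite graph $K_{s+t,r}$. Keep $s$ of its left vertices as they are. At each of the other $t$ left vertices, subdivide every incident edge once. Written out:

**Definition (the pattern $P_{s,t,r}$).** For $s,t,r\ge 1$ the graph $P_{s,t,r}$ has vertices $c_i$ ($i\le s$), $w_j$ ($j\le r$), $x_a$ ($a\le t$), $y_{aj}$ ($a\le t$, $j\le r$), and edges
$$c_iw_j,\qquad x_ay_{aj},\qquad y_{aj}w_j .$$

The smallest interesting case is $P_{1,1,2}$. Its six edges form the cycle $c_1w_1y_{11}x_1y_{12}w_2$, so $P_{1,1,2}=C_6$, while $K_{2,2}=C_4$.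

If we contract all edges $y_{aj}w_j$, the vertex $w_j$ swallows $y_{1j},\dots,y_{tj}$ and becomes adjacent to all $c_i$ and all $x_a$. So $K_{s+t,r}$ is a minor of $P_{s,t,r}$, and even a topological minor. In the example, contracting two edges of $C_6$ gives $C_4$.

The purpose of this graph is to show that searching for a minor can be strictly harder than searching for the larger graph. For $s=4$, $t=3$, $r=43$, bounded-depth circuits can look for $P_{4,3,43}$ with about $n^6$ gates, but looking for its minor $K_{7,43}$ needs at least about $n^{6.02}$ gates.

## 2. Subgraph problems, their exponents, and the statements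

Graphs are simple. An $\mathrm{AC}^0$ circuit has constant depth, unbounded fan-in AND and OR gates, and NOT gates. The inputs are the $\binom n2$ adjacency bits of an $n$-vertex graph $G$. *Size* is the number of gates. The lower bound below is for the number of gates and the upper bound holds also for the number of wires, so the conclusions do not depend on which measure is used. Counting the inputs as well changes nothing either: sizes only increase, and all our upper bounds have exponent at least $3$.

**Definition ($C(P)$).** For a fixed graph $P$, the *pattern*, $\mathrm{Subgraph}(P)$ asks whether $G$ has a subgraph (not necessarily induced) isomorphic to $P$. $C(P)$ is the minimal real $c\ge0$ such that $\mathrm{AC}^0$ circuits of size $n^{c+o(1)}$ solve $\mathrm{Subgraph}(P)$ on $n$-vertex graphs.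

If one reads "minimal" as "infimum", every argument below stays the same: upper bounds exhibit circuits, and lower bounds exclude circuits of every fixed depth.

**Definition ($C_{\mathrm{col}}(P)$).** In $\mathrm{Subgraph}_{\mathrm{col}}(P)$ the graph $G$ comes with a coloring $\chi:V(G)\to V(P)$ that is a graph homomorphism. One asks for a properly colored copy, in which the vertex playing $u\in V(P)$ has color $u$. $C_{\mathrm{col}}(P)$ is the corresponding exponent.

For example, with $P=K_3$ a colored input is a tripartite graph with named parts, and every triangle in it uses each part once. With $P=C_4$ the restriction is more serious: a colored input may contain a $4$-cycle inside two of the four parts, and that cycle does not count.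

**Definition (core).** $P$ is a *core* if every homomorphism $P\to P$ is an automorphism.

$K_3$ is a core, since a homomorphism from a complete graph to itself is injective. $C_4$ is not: it folds onto one of its edges.

The following facts are known, where $tw$ denotes tree-width (the least possible value, over all tree decompositions, of the largest bag size minus one; trees with an edge have tree-width $1$, cycles $2$):

- $C(P)\le C_{\mathrm{col}}(P)\le tw(P)+1$, and $C_{\mathrm{col}}(P)\ge\Omega(tw(P)/\log tw(P))$;
- if $Q$ is a minor of $P$ then $C_{\mathrm{col}}(Q)\le C_{\mathrm{col}}(P)$;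
- if $P$ is a core then $C(P)=C_{\mathrm{col}}(P)$.

The proof of the main theorem uses none of them; they appear only in the discussion. The paper "On the $\mathrm{AC}^0$ Complexity of Subgraph Isomorphism" is the source of the problem: is it true that $C(Q)\le C(P)$ whenever $Q$ is a minor of $P$? The answer is no.

**Theorem A.** $C(P_{s,t,r})\le\max(s+2,\,t+3)$.

**Theorem B.** If $k\ge2$ and $r>k(k-1)$, then $C(K_{k,r})\ge\dfrac{kr}{k+r}$.

**Main Theorem.** $Q=K_{7,43}$ is a minor of $P=P_{4,3,43}$, and $C(P)\le 6<\frac{301}{50}\le C(Q)$. Hence $C$ is not minor-monotone.

The Main Theorem follows from the other two: $\max(4+2,3+3)=6$; $4+3=7$; $43>42=7\cdot6$; and $\frac{7\cdot43}{7+43}=\frac{301}{50}=6.02$.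

**Stronger form.** For $s\ge2$ and $r>(2s-1)(2s-2)$ we have $C(P_{s,s-1,r})\le s+2$, while the minor $K_{2s-1,r}$ has $C(K_{2s-1,r})\ge\frac{(2s-1)r}{2s-1+r}$, which tends to $2s-1$ as $r\to\infty$. So $C(Q)-C(P)$ is unbounded over minors $Q$ of $P$, and for every $\delta>0$ there are such $P,Q$ with $C(Q)\ge(2-\delta)C(P)$.

To derive this, put $t=s-1$ and $k=2s-1\ge 3$. Theorem A gives $\max(s+2,(s-1)+3)=s+2$, and Theorem B gives the lower bound. The difference is at least $(2s-1)-(s+2)-o_r(1)=s-3-o_r(1)$. For the ratio, $\frac{2s-1}{s+2}=2-\frac5{s+2}$; given $\delta$, first take $s$ with $\frac5{s+2}<\delta$, then $r$ large.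

## 3. Color coding, and the barrier of the colored problem

The sensible first algorithm for $P_{s,t,r}$ guesses the vertices $c_1,\dots,c_s,x_1,\dots,x_t$ and tests the rest. We set it up with care, since its parts are reused. We write the same letter for a pattern vertex and for the vertex of $G$ that plays it. Let $v=|V(P_{s,t,r})|$, let $E(\cdot,\cdot)$ be the adjacency bits with $E(u,u)=0$, and for a tuple $\bar c=(c_1,\dots,c_s)$ of vertices of $G$ put $A(\bar c,w)=\bigwedge_iE(c_i,w)$.

**Tool (i): random colorings.** *There is a family $\mathcal F$ of $O(\log n)$ maps $\chi:[n]\to V(P)$ such that for every injection $\varphi:V(P)\to[n]$ some $\chi\in\mathcal F$ has $\chi(\varphi(u))=u$ for all $u$.* A uniformly random $\chi$ works for a given $\varphi$ with probability $v^{-v}$. There are at most $n^v$ injections, so $L$ independent maps all fail for some $\varphi$ with probability at most $n^v(1-v^{-v})^L$, which is below $1$ for a suitable $L=O(\log n)$.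

Write $V_u=\chi^{-1}(u)$. A *colored copy* (for $\chi$) is a copy of $P$ in $G$ in which each $u$ is played by a vertex of $V_u$. If $G$ contains $P$, it contains a colored copy for some $\chi\in\mathcal F$.

For fixed $\chi$ compute, for $x\in V_{x_a}$ and $w\in V_{w_j}$,
$$D_{aj}(x,w)=\bigvee_{y\in V_{y_{aj}}}E(x,y)\wedge E(y,w),$$
at a cost of $O(n^3)$ gates and wires. Since the classes are disjoint, distinctness is automatic, so a colored copy exists if and only if
$$\text{there are } c_i\in V_{c_i},\ x_a\in V_{x_a},\ w_j\in V_{w_j}\ \text{ with } A(\bar c,w_j) \text{ and } D_{aj}(x_a,w_j)\text{ for all }a,j. \tag{3.1}$$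

**The naive bound.** For each of the at most $n^{s+t}$ choices of $(\bar c,\bar x)$ and each $j$, form $\bigvee_{w\in V_{w_j}}\big(A(\bar c,w)\wedge\bigwedge_aD_{aj}(x_a,w)\big)$ and take the AND over $j$. This costs $n^{s+t+1}$ up to constants, and $s+t+1\ge3$ covers the $D_{aj}$. With the $O(\log n)$ colorings we get exponent $s+t+1$. For $P_{4,3,43}$ that is $8$.

**Where improvement stops.** One would like to treat the $x_a$ separately: for fixed $\bar c$, ask for each $a$ whether some $x_a$ fits. Then only pairs $(x,w)$ are visited for each $\bar c$, at cost $n^{s+2}$. The trouble is consistency: $\bigvee_{x}\bigwedge_j\bigvee_wA(\bar c,w)\wedge D_{aj}(x,w)$ may use different vertices $w$ for different $a$, while a copy of $P$ needs the same $w_j$ for all $a$.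

This cannot be repaired inside the colored problem. By the facts of Section 2 and Theorem B, $C_{\mathrm{col}}(P_{4,3,43})\ge C_{\mathrm{col}}(K_{7,43})\ge C(K_{7,43})\ge6.02$. So an algorithm that color-codes and then solves *every* colored instance has exponent above $6$. We must use copies of $P$ that the coloring does not announce.

## 4. Rich common neighborhoods, and the proof of Theorem A

For a tuple $\bar c$ of $s$ distinct vertices let $N(\bar c)$ be the set of common neighbors of $c_1,\dots,c_s$. It is disjoint from $\bar c$, since no vertex is its own neighbor. Similarly $N(w)\cap N(w')$ is the common neighborhood of two vertices. Fix $T=r+t$.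

**Definition (rich and poor pairs).** A pair $w\neq w'$ of vertices of $G$ is *poor* if $|N(w)\cap N(w')|<v$, and *rich* otherwise.

In $K_{m,m}$ with $m\ge v$, two vertices on the same side form a rich pair and two on opposite sides a poor one (they have no common neighbor).

Consistency of the $w_j$ is easy if $\bar c$ has fewer than $T$ common neighbors: each can then get its own label from a constant set, so the $w_j$ can be guessed by label. If $\bar c$ has many common neighbors and they contain a poor pair $w,w'$, then all $c_i$ lie among the fewer than $v$ common neighbors of $w,w'$, and the $c_i$ can be guessed by label once $w,w'$ are guessed. In the remaining case a copy exists for free: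

**Lemma 1.** If some $\bar c$ has $|N(\bar c)|\ge T$ and all pairs in $N(\bar c)$ are rich, then $G$ contains $P_{s,t,r}$.

*Proof.* Let $\bar c$ play $c_1,\dots,c_s$. Choose distinct $w_1,\dots,w_r,x_1,\dots,x_t\in N(\bar c)$; there are $T=r+t$ of them, and none lies in $\bar c$. The edges $c_iw_j$ are present. That the $x_a$ are also adjacent to the $c_i$ does no harm, as copies need not be induced. Now choose the $y_{aj}\in N(x_a)\cap N(w_j)$ one after another, distinct from all vertices chosen so far. At most $v-1$ vertices are forbidden, and $|N(x_a)\cap N(w_j)|\ge v$ since $x_a,w_j$ is a rich pair. $\square$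

For $P_{1,1,2}=C_6$ we have $T=3$ and $v=6$. If a vertex $c$ has three neighbors $w_1,w_2,x$ that pairwise have at least $6$ common neighbors, pick $y_1\in N(x)\cap N(w_1)$ and $y_2\in N(x)\cap N(w_2)$ new and distinct, and $c\,w_1\,y_1\,x\,y_2\,w_2$ is a $6$-cycle.

Lemma 1 takes $w$'s and $x$'s from the same set $N(\bar c)$. In an instance of the colored problem this never yields a properly colored copy: if $\chi$ is a homomorphism to $P$ and $\chi(c_i)=c_i$, then every $z\in N(\bar c)$ has a color adjacent to $c_1$ in $P$, hence some color $w_j$, and never a color $x_a$. So this step leaves the colored world.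

We need two more tools.

**Tool (ii): hashing and constant thresholds.** *For constant $m$ there is a family $\mathcal H_m$ of $O(\log n)$ maps $h:[n]\to[m]$ such that every set of at most $m$ elements is mapped injectively by some $h\in\mathcal H_m$.* A random $h$ is injective on a given such set with probability at least $m!/m^m$, there are $O(n^m)$ such sets, and we argue as in Tool (i). Consequently "at least $m$ of these $n$ bits are $1$" is
$$\bigvee_{h\in\mathcal H_m}\ \bigwedge_{q\in[m]}\ \bigvee_{i:\,h(i)=q}(\text{bit }i).$$
Indeed, if $m$ bits are $1$, some $h$ is a bijection from their positions to $[m]$; conversely, different $q$ give different positions. This uses $O(\log n)$ gates and $O(n\log n)$ wires.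

**Tool (iii): testing injectivity.** For bits $b_1,\dots,b_n$ and a fixed $h$ with constant range, "$h$ is injective on $\{i:b_i=1\}$" is the negation of: for some value $q$ and some binary digit position $\mu$ there are $i,i'$ with $b_i=b_{i'}=1$ and $h(i)=h(i')=q$ such that the $\mu$-th digit of $i$ is $0$ and that of $i'$ is $1$. (Two distinct numbers differ in some digit.) For each $(q,\mu)$ this is an AND of two ORs, so we use $O(\log n)$ gates and $O(n\log n)$ wires.

The circuit is
$$\Omega\ \vee\ \bigvee_{\chi\in\mathcal F}(\Psi_\chi\vee\Theta_\chi).$$
We check that each part is *sound* (if it accepts, $G$ contains $P$), say which copies it catches, and count its size.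

**Step A1: $\Omega$, the free copies.** This part accepts exactly when Lemma 1 applies:
$$\Omega=\bigvee_{\bar c}\Big[\,|N(\bar c)|\ge T\ \wedge\bigwedge_{w\ne w'}\big(\neg A(\bar c,w)\vee\neg A(\bar c,w')\vee\mathrm{Rich}(w,w')\big)\Big],$$
with $\bar c$ running over $s$-tuples of distinct vertices. It is sound by Lemma 1. The bits $\mathrm{Rich}(w,w')$ say that at least $v$ of the bits $E(z,w)\wedge E(z,w')$ are $1$. They are computed once for all pairs by Tool (ii), at total cost $n^{3+o(1)}$. For each $\bar c$ the threshold costs $n^{1+o(1)}$ and the AND over pairs $O(n^2)$. As $s+2\ge3$, the size is $n^{s+2+o(1)}$.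

**Step A2: $\Psi_\chi$, tuples with few common neighbors.** This part catches every colored copy with $|N(\bar c)|<T$, by naming the $w_j$ through labels and then treating the $x_a$ separately. For $\bar c\in\prod_iV_{c_i}$ let $W(\bar c)=N(\bar c)\cap\bigcup_jV_{w_j}$. For $h\in\mathcal H_T$, $q\in[T]$ and $x\in V_{x_a}$ let
$$U(a,j,q,x)=\bigvee_{w\in V_{w_j},\ h(w)=q}A(\bar c,w)\wedge D_{aj}(x,w),$$
$$\Psi_\chi=\bigvee_{\bar c,\,h}\Big[\,h\text{ injective on }W(\bar c)\ \wedge\bigvee_{(q_1,\dots,q_r)\in[T]^r}\ \bigwedge_{a}\ \bigvee_{x\in V_{x_a}}\ \bigwedge_jU(a,j,q_j,x)\Big].$$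

*Soundness.* Suppose the bracket is true for $\bar c,h,(q_j)$, and let $x_a$ be the witness for $a$. Since $h$ is injective on $W(\bar c)$, for each $j$ there is at most one $w\in W(\bar c)\cap V_{w_j}$ with $h(w)=q_j$. Each true $U(a,j,q_j,x_a)$ has such a $w$ as witness, so for fixed $j$ the witness is the same vertex $w_j$ for all $a$. (It exists because $t\ge1$.) Then $A(\bar c,w_j)$ and $D_{aj}(x_a,w_j)$ hold for all $a,j$, and (3.1) gives a colored copy.

*Completeness.* Given a colored copy with $|N(\bar c)|<T$, the set $W(\bar c)$ has fewer than $T$ elements, so some $h\in\mathcal H_T$ is injective on it. Put $q_j=h(w_j)$. Then $w_j$ witnesses $U(a,j,q_j,x_a)$ for all $a$.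

*Size.* For each of the at most $n^s$ tuples and $O(\log n)$ maps $h$, the formulas $U$ cost one visit to each pair $(x,w)$, up to constants, that is $O(n^2)$; the injectivity test costs $n^{1+o(1)}$; the $q$-tuples are constantly many. With the $D_{aj}$ the total is $n^{\max(s+2,3)+o(1)}=n^{s+2+o(1)}$.

**Step A3: $\Theta_\chi$, tuples with a poor pair above them.** This part catches every colored copy for which $N(\bar c)$ contains a poor pair, by guessing that pair and naming the $c_i$ through labels. For vertices $w\ne w'$ of $G$ (of any color) let $Z=N(w)\cap N(w')$. For $h\in\mathcal H_v$ and $(q_1,\dots,q_s)\in[v]^s$ let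
$$B_i(z)=\bigvee_{c\in V_{c_i},\ h(c)=q_i}E(c,w)\wedge E(c,w')\wedge E(c,z),$$
$$\Theta_\chi=\bigvee_{w,w',h,q}\ \bigvee_{\bar x\in\prod_aV_{x_a}}\Big[\,h\text{ injective on }Z\ \wedge\bigwedge_j\ \bigvee_{z\in V_{w_j}}\Big(\bigwedge_iB_i(z)\wedge\bigwedge_aD_{aj}(x_a,z)\Big)\Big].$$

*Soundness.* Suppose the bracket is true. Since $h$ is injective on $Z$, for each $i$ at most one $c\in V_{c_i}\cap Z$ has $h(c)=q_i$; every true $B_i(z)$ has this vertex $c_i^*$ as its witness, whatever $z$ is. Let $w_j$ be the witness $z$ for $j$. Then $c_i^*$ is adjacent to $w_j$ for all $i,j$, and $D_{aj}(x_a,w_j)$ holds for all $a,j$. By (3.1) there is a colored copy.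

*Completeness.* Take a colored copy such that $N(\bar c)$ contains a poor pair $w,w'$. Each $c_i$ is adjacent to both, so all $c_i$ lie in $Z$, and $|Z|<v$. Some $h\in\mathcal H_v$ is injective on $Z$; put $q_i=h(c_i)$. Then $c_i$ witnesses $B_i(w_j)$ for all $i,j$, and $z=w_j$ makes the bracket true.

*Size.* The $B_i(z)$ cost $n^{4+o(1)}$ (over $w,w',z,c$), the tests $n^{3+o(1)}$, the rest $n^{t+3+o(1)}$ (over $w,w',\bar x,z$). As $t\ge1$, the total is $n^{t+3+o(1)}$.

**Step A4: assembling.** Here we check that no copy escapes. All parts are sound. Conversely, let $G$ contain $P$. Then it has a colored copy for some $\chi\in\mathcal F$; let $\bar c$ be its $c$-tuple. If $|N(\bar c)|<T$, then $\Psi_\chi$ accepts. If $N(\bar c)$ contains a poor pair, $\Theta_\chi$ accepts. If neither holds, $|N(\bar c)|\ge T$ and all pairs in $N(\bar c)$ are rich, so $\Omega$ accepts. The depth is constant, and the number of gates and of wires is $n^{\max(s+2,t+3)+o(1)}$. This proves Theorem A. $\blacksquare$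

## 5. The exponent $\Delta(H)$ and the planted random graph

Now let $Q=K_{k,r}$ with $k\ge2$ left and $r>k(k-1)$ right vertices, and $E=E(Q)$. The method follows Rossman's $\mathrm{AC}^0$ lower-bound technique.

The condition on $r$ enters through the equivalences
$$(k-1)\frac{k+r}{kr}<1\iff k^2-k+kr-r<kr\iff r>k(k-1).$$
So we can fix $\theta>\frac1k+\frac1r=\frac{k+r}{kr}$, as close to $\frac{k+r}{kr}$ as we like, with
$$(k-1)\theta\le1,\qquad k\theta>1. \tag{5.1}$$

**Definition ($\Delta$).** For $H\subseteq E$ let $V(H)$ be the set of endpoints of edges in $H$, and $\Delta(H)=|V(H)|-\theta|H|$.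

Up to a constant factor, $n^{\Delta(H)}$ is the expected number of copies of $H$ in a random graph with $\Theta(n)$ vertices and edge probability $n^{-\theta}$. As an example take $Q=K_{2,3}$ and $\theta=0.9$, which satisfies $\frac56<\theta\le1$. Then $\Delta$ is $1.1$ for one edge, $1.2$ for a path with two edges, $2.2$ for two disjoint edges, $0.4$ for $K_{2,2}$ and $-0.4$ for $Q$ itself. Adding edges one at a time from a single edge to $Q$, we pass a set of two edges, whose $\Delta$ exceeds $1/\theta=1.11\ldots$. The lower-bound exponent for $K_{k,r}$ will be such a bottleneck value $1/\theta$.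

**Step B1: $Q$ is the rarest of its subgraphs.** This is needed to show that planting a proper part of $Q$ into a sparse random graph creates no copy of $Q$. The claim is
$$\Delta(E)<0,\qquad \Delta(F)>\Delta(E)\ \text{ for all }F\subsetneq E. \tag{5.2}$$
First, $\Delta(E)=k+r-\theta kr<0=\Delta(\emptyset)$. Let $\emptyset\ne F\subsetneq E$ touch $a$ left and $b$ right vertices, so $|F|\le ab$.

- If $a\le k-1$, then $\Delta(F)\ge a+b(1-a\theta)\ge a>0$ by (5.1).
- If $a=k$ and $b<r$, then $\Delta(F)\ge k-b(k\theta-1)>k-r(k\theta-1)=\Delta(E)$.
- If $a=k$ and $b=r$, then $|F|\le|E|-1$ gives $\Delta(F)\ge\Delta(E)+\theta$.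

**Step B2: normalizing the circuit.** This brings the circuit to a form in which each gate is built by adding one child at a time. Fix a depth $d$ and $\gamma\in(0,1)$. Suppose depth-$d$ circuits of size $M=N^{O(1)}$ solve $\mathrm{Subgraph}(Q)$ on $N$-vertex graphs. Let $n=\lfloor N/(k+r)\rfloor$ and take disjoint vertex sets $V_u$ ($u\in V(Q)$) of size $n$; remaining vertices stay isolated. Only edges between $V_u$ and $V_{u'}$ with $uu'\in E$ are allowed; call these pairs *potential edges*, let $X_e$ be the input bit of the potential edge $e$, and fix all other input bits to $0$.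

Push negations to the inputs by De Morgan's laws: at most $2M$ AND/OR gates remain, and the depth does not increase. Inputs are now literals $X_e,\neg X_e$ and constants, at level $0$. Each gate has a level in $\{1,\dots,d\}$ larger than the levels of its children. Repeated children are removed and gates without children are replaced by constants, so fan-ins lie between $1$ and $n^{O(1)}$.

For a gate $g$ with ordered children $g_1,\dots,g_m$, let $g_{\le i}$ be the OR (respectively AND) of $g_1,\dots,g_i$, so $g_{\le m}=g$. Let $\mathbb F$ be the set of all these prefix functions and all literals and constants. Then $|\mathbb F|=n^{O(1)}$.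

**Step B3: sparse edges from uniform bits.** We want each edge present with probability about $n^{-\theta}$, but the theorem on restrictions that we use concerns uniform bits. So we write each edge as an AND of uniform bits. Let
$$\ell=\lceil\theta\log_2n\rceil,\qquad X_e=\bigwedge_{l=1}^{\ell}z_{e,l}.$$
The variables $z_{e,1},\dots,z_{e,\ell}$ form the *block* of $e$. All $f\in\mathbb F$ become functions of the $z$-variables, and depend on them only through the $X_e$. Note $\frac12n^{-\theta}\le2^{-\ell}\le n^{-\theta}$.

A *restriction* $\rho$ sets some variables to $0$ or $1$ and leaves the others *free*, written $*$; then $f|_\rho$ is the resulting function of the free variables. $R_q$ denotes the random restriction that, independently for each variable, leaves it free with probability $q$ and otherwise sets it to a uniform bit. Put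
$$p=n^{-\gamma},\qquad\rho\sim R_p,$$
and let $Y=Y(\rho)$ be the set of potential edges whose block has no $0$ and at least one $*$. These are the edges that are undecided and can be switched both ways. With $\ell=3$, a block $(1,*,1)$ puts $e$ into $Y$; blocks $(1,1,1)$ and $(0,*,1)$ do not. A variable is not set to $0$ with probability $\frac{1+p}2$ and is set to $1$ with probability $\frac{1-p}2$. Hence the events $e\in Y$ are independent, of probability
$$\pi=2^{-\ell}\big((1+p)^\ell-(1-p)^\ell\big)\ge2^{-\ell}\cdot2\ell p\ge n^{-\theta-\gamma}\qquad(n\ge2). \tag{5.3}$$
The first inequality keeps only the linear term of the binomial expansion (even terms cancel, odd terms are doubled); the second uses $2^{-\ell}\ge\frac12n^{-\theta}$ and $\ell\ge1$.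

**Step B4: the experiment $\mathcal D$.** Here we plant a copy of $Q$ all of whose edges can still be switched on and off.

- Choose $\varphi$ with $\varphi(u)\in V_u$ uniform and independent over $u\in V(Q)$.
- Choose $\rho\sim R_p$ conditioned on $\varphi(E)\subseteq Y$.
- Fill the stars outside the blocks of $\varphi(E)$ with uniform bits.
- For $S\subseteq E$, set all stars in the block of $\varphi(e)$ to $1$ if $e\in S$ and to $0$ if $e\in E\setminus S$.

Call the resulting graph $G_S$. As $\varphi(E)\subseteq Y$, in it $X_{\varphi(e)}=1$ for $e\in S$ and $X_{\varphi(e)}=0$ for $e\in E\setminus S$. For $f\in\mathbb F$ let $f^*(S)$ be the value of $f$ on $G_S$. Blocks are independent, so given $\varphi$ the potential edges outside $\varphi(E)$ are independently present with probability $2^{-\ell}\le n^{-\theta}$, and they do not depend on $S$.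

**Step B5: only the full plant contains $Q$.** This shows that the circuit must react to every planted edge. The claim: with probability $1-o(1)$, no $G_S$ with $S\subsetneq E$ contains $Q$, and then the output function satisfies
$$\mathrm{out}^*(S)=1\iff S=E. \tag{5.4}$$
Let $S\subsetneq E$ and let $\psi:V(Q)\to V(G_S)$ be an injective homomorphism from $Q$ to $G_S$, not assumed to respect the classes. Put $F=\{e\in E:\psi(e)\in\varphi(S)\}$. As $\psi$ is injective on edges, $|F|\le|S|<|E|$, so $F\subsetneq E$. The edges $\psi(e)$ with $e\notin F$ are distinct and present. They are not in $\varphi(S)$ by definition of $F$, and not in $\varphi(E\setminus S)$, whose edges are absent. So they lie outside $\varphi(E)$. Also $\psi(V(F))\subseteq\varphi(V(Q))$, so for fixed $\varphi$ and $F$ there are $O(n^{k+r-|V(F)|})$ candidate maps $\psi$. For each of them, $|E|-|F|$ distinct potential edges outside $\varphi(E)$ must be present, which has probability at most $n^{-\theta(|E|-|F|)}$. The expected number of such $\psi$ is therefore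
$$O\big(n^{k+r-|V(F)|-\theta(|E|-|F|)}\big)=O\big(n^{\Delta(E)-\Delta(F)}\big)=o(1)$$
by (5.2). Sum over the finitely many $F$ and $S$. Finally $G_E$ contains the copy $\varphi(Q)$.

## 6. After a random restriction, each gate sees few blocks

**Definition (decision-tree depth).** $\mathrm{DT}(f)$ is the least depth of a decision tree computing $f$, that is, the least worst-case number of adaptively chosen variables one must query to know the value of $f$.

For instance $\mathrm{DT}(z_1\wedge z_2\wedge z_3)=3$, and after setting $z_1=0$ it is $0$. If $\mathrm{DT}(f)\le\tau$, the following hold.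

- $f$ is a DNF of width at most $\tau$ (the OR over paths to $1$-leaves of the AND of the answers), and likewise a CNF of width at most $\tau$.
- $f$ depends on at most $2^\tau$ variables, as the tree has fewer than $2^\tau$ inner nodes.
- If $f\ne0$, then $f=1$ on a fraction at least $2^{-\tau}$ of the inputs, namely those following a path to a $1$-leaf.
- $\mathrm{DT}(f\oplus f')\le\mathrm{DT}(f)+\mathrm{DT}(f')$: run both trees.

The only result used without proof is the following.

**Håstad's switching lemma.** If $f$ is a DNF or CNF of width at most $w$ ($w\ge1$), then $\Pr[\mathrm{DT}(f|_{R_q})\ge\tau]\le(10qw)^\tau$ for every integer $\tau\ge1$.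

**Step B6: everything becomes shallow.** We show that $\rho$ reduces all of $\mathbb F$ to constant decision-tree depth. The claim: for every constant $A$ there is a constant $\tau$ such that, for large $n$, with probability at least $1-n^{-A}$ over $\rho\sim R_p$, every $f\in\mathbb F$ has $\mathrm{DT}(f|_\rho)\le\tau$. Call this event $\mathcal G$.

Let $p_0=n^{-\gamma/(d+1)}$. Then $R_p$ is the composition of $d+1$ independent restrictions $R_{p_0}$ (*rounds*), each acting on the variables still free: a variable stays free with probability $p_0^{d+1}=p$, and otherwise its value is uniform. We show by levels that after round $h+1$ all members of $\mathbb F$ belonging to levels at most $h$ have decision-tree depth less than $\tau$, with small failure probability.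

For level $0$, $X_e$ is an AND of variables, a CNF of width $1$, and $\neg X_e$ is a DNF of width $1$; round 1 fails for each with probability at most $(10p_0)^\tau$. Constants need nothing. For $1\le h\le d$, suppose that after $h$ rounds all members of levels below $h$ have depth less than $\tau$. A prefix function of an OR gate at level $h$ is an OR of such members, each a DNF of width at most $\tau$, so it is a DNF of width at most $\tau$. For an AND gate use CNFs. Round $h+1$ is independent of the earlier rounds, so each such function fails with probability at most $(10p_0\tau)^\tau$. Later rounds do not increase decision-tree depth. Summing over the $n^{O(1)}$ functions, the failure probability is at most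
$$n^{O(1)}(10p_0\tau)^\tau=n^{O(1)}(10\tau)^\tau n^{-\gamma\tau/(d+1)}\le n^{-A}$$
for a large constant $\tau$ and large $n$.

**Step B7: few distinct prefixes.** A gate may have a huge number $m$ of prefixes, and a union bound over all of them would measure wires instead of gates. We show that on $\mathcal G$, for each gate $g$ there are at most $4^\tau+1$ distinct functions among the $g_{\le i}|_\rho$.

For an OR gate they form an increasing chain, for an AND gate a decreasing one. If two consecutive ones $f\ne f'$ differ, then $f\oplus f'$ is non-zero with decision-tree depth at most $2\tau$, so it is $1$ on a fraction at least $4^{-\tau}$ of the inputs. Hence the fraction of inputs on which the prefix is $1$ moves by at least $4^{-\tau}$ at each change, always in the same direction, inside $[0,1]$. So there are at most $4^\tau$ changes.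

**Definition ($A_f(H)$).** For $f\in\mathbb F$ and $\emptyset\ne H\subseteq E$, $A_f(H)$ is the event that $f^*$, restricted to subsets of $H$, depends on every element of $H$: for each $e\in H$ there is $S\subseteq H\setminus\{e\}$ with $f^*(S)\ne f^*(S\cup\{e\})$.

For example, if (5.4) holds then $\mathrm{out}^*$ is the AND of all $|E|$ switches, so $A_{\mathrm{out}}(E)$ holds.

**Step B8: a gate rarely notices a planted $H$.** This bounds the chance that a fixed gate, or any of its prefixes, depends on all of $\varphi(H)$. About $n^{|V(H)|}\pi^{|H|}\approx n^{\Delta(H)}$ placements of $H$ lie inside $Y$, while a shallow function sees only $O(1)$ of them. The claim: for every gate $g$ and every $\emptyset\ne H\subseteq E$,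
$$\Pr_{\mathcal D}\big[\exists i:\ A_{g_{\le i}}(H)\big]\le n^{-\Delta(H)+\gamma|E|+o(1)}. \tag{6.1}$$

*Changing the experiment.* For $S\subseteq H$ the values $X_{\varphi(e)}$, $e\in E$, are prescribed by $S$, and the other $X_e$ are given by $\rho$ and the fill. So $A_f(H)$ is determined by $\varphi$ and the data ($\rho$ and fill) on the blocks outside $\varphi(E)$. These have the same joint law in the modified experiment $\mathcal D'$, where, given $\varphi$, all blocks are independent and

- the blocks of $\varphi(H)$ are drawn from $R_p$ conditioned on $\varphi(H)\subseteq Y$;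
- each block of $\varphi(E\setminus H)$ is drawn from $R_p$ conditioned on containing a fixed $0$;
- all other blocks are drawn from $R_p$ and filled as before.

The point of the fixed $0$'s is that now $X_{\varphi(e)}=0$ for $e\in E\setminus H$ already under $\rho$.

*From $A_f(H)$ to dependence of $f|_\rho$.* In $\mathcal D'$ let $A_f(H)$ hold and let $e\in H$. There is $S\subseteq H\setminus\{e\}$ with $f^*(S)\ne f^*(S\cup\{e\})$. Complete $\rho$ in two ways: outside $\varphi(E)$ by the fill; in the blocks of $\varphi(H)$ by setting the stars according to $S$, respectively to $S\cup\{e\}$; in the blocks of $\varphi(E\setminus H)$ arbitrarily, but the same way both times. On these two completions $f$ takes the different values $f^*(S)$ and $f^*(S\cup\{e\})$, and they differ only in the block of $\varphi(e)$. So $f|_\rho$ depends on a free variable of that block. This holds for each $e\in H$; we say that $f|_\rho$ depends on all blocks of $\varphi(H)$.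

*Removing the conditioning.* Let $\mathcal B$ be the event that for some $i$ the function $g_{\le i}|_\rho$ depends on all blocks of $\varphi(H)$. It is an event about $(\varphi,\rho)$. A block contains a fixed $0$ with probability $1-(\frac{1+p}2)^\ell\ge\frac12$ for large $n$, as $\ell\to\infty$ and $p\to0$. Given $\varphi$, the two conditions in $\mathcal D'$ concern different blocks, so under $R_p$ they are independent, with probabilities $\pi^{|H|}$ and at least $2^{-|E|}$. A conditional probability is at most the unconditional one divided by the probability of the condition, so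
$$\Pr_{\mathcal D}[\exists i:A_{g_{\le i}}(H)]\le\Pr_{\mathcal D'}[\mathcal B]\le2^{|E|}\,\pi^{-|H|}\Pr_{\varphi,\ \rho\sim R_p}[\mathcal B],$$
where on the right $\rho$ is independent of $\varphi$. As $\varphi|_{V(H)}$ is uniform over $n^{|V(H)|}$ possibilities,
$$\Pr_{\varphi,\rho}[\mathcal B]=n^{-|V(H)|}\;\mathbb E_{\rho\sim R_p}\big[\#\{\varphi|_{V(H)}:\ \exists i,\ g_{\le i}|_\rho\text{ depends on all blocks of }\varphi(H)\}\big].$$

*Counting.* On $\mathcal G$ there are at most $4^\tau+1$ distinct functions $g_{\le i}|_\rho$, each depending on at most $2^\tau$ variables, hence on at most $2^\tau$ blocks. The images of the edges of $H$ determine $\varphi|_{V(H)}$, since $\varphi(u)$ is the endpoint in $V_u$. So the count is at most $(4^\tau+1)2^{\tau|H|}=O(1)$. Off $\mathcal G$ it is at most $n^{|V(H)|}\le n^{k+r}$. Using Step B6 with $A=k+r$, the expectation is $O(1)$. With (5.3) the probability in (6.1) is at most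
$$O(1)\cdot n^{-|V(H)|}n^{(\theta+\gamma)|H|}=O\big(n^{-\Delta(H)+\gamma|H|}\big)\le n^{-\Delta(H)+\gamma|E|+o(1)}.$$

## 7. The bottleneck at $1/\theta$, and the proof of Theorem B

By (6.1) a single gate notices $H$ with probability about $n^{-\Delta(H)}$. To use this we need an $H'$ with *large* $\Delta(H')$ that some gate must notice. The output notices $E$, but $\Delta(E)<0$ is useless. The next step finds a useful set on the way from the literals, which notice one edge each, to the output.

**Step B9: finding the bottleneck.** Whenever (5.4) holds, there are a gate $g$, an index $i\ge1$ and $\emptyset\ne H'\subseteq E$ such that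
$$A_{g_{\le i}}(H')\text{ holds}\qquad\text{and}\qquad\Delta(H')\ge\frac1\theta. \tag{7.1}$$

Call $H\subseteq E$ *big* if it touches all $k$ left vertices. By (5.4), $A_{\mathrm{out}}(E)$ holds, and $E$ is big. If $f$ is a literal or a constant, $f^*$ depends on at most one element of $E$, while a big set has at least $k\ge2$ elements; so $A_f(H)$ fails for all big $H$. In particular the output is a gate. Hence there is a gate $g$ of minimal level for which $A_g(H)$ holds for some big $H$. Fix $g$ and $H$, and let $g_1,\dots,g_m$ be the children of $g$.

View all functions below on subsets of $H$. Let $R_i$ and $H_i$ be the sets of elements of $H$ on which $g_{\le i}^*$ and $g_i^*$ depend, and $R_0=\emptyset$. We use four observations.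

- If $R_i\neq\emptyset$, then $A_{g_{\le i}}(R_i)$ holds. Indeed, let $e\in R_i$ and let $S\subseteq H\setminus\{e\}$ satisfy $g_{\le i}^*(S)\ne g_{\le i}^*(S\cup\{e\})$. Elements outside $R_i$ do not matter, so $S$ may be replaced by $S\cap R_i$. In the same way, $A_{g_i}(H_i)$ holds if $H_i\ne\emptyset$.
- No $H_i$ is big: $g_i$ is a literal, a constant, or a gate of smaller level than $g$.
- $R_i\subseteq R_{i-1}\cup H_i$ for $i\ge1$: if $i\ge2$, $g_{\le i}$ is the OR or AND of $g_{\le i-1}$ and $g_i$; if $i=1$, $g_{\le1}=g_1$.
- $R_m=H$ is big, since $A_g(H)$ holds.

Let $i\ge1$ be minimal with $R=R_i$ big. Then neither $R_{i-1}$ nor $H_i$ is big. The prefixes have arranged that a big set is covered by *two* sets that are not big. Let $c$ be the number of right vertices of degree $k$ in $R$. Computing $\Delta$ by right vertices, a set touching $a$ left vertices has $\Delta=a+\sum_\beta(1-\theta\deg\beta)$, the sum being over the right vertices $\beta$ it touches.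

*Case $c\le1/\theta$.* Here $R$ itself is the bottleneck. It touches all $k$ left vertices. Right vertices of degree at most $k-1$ contribute $1-\theta\deg\ge0$ by (5.1), and the $c$ full ones contribute $-(k\theta-1)$ each, so
$$\Delta(R)\ge k-c(k\theta-1)\ge k-\frac{k\theta-1}\theta=\frac1\theta .$$
Take $H'=R_i$ with the prefix $g_{\le i}$.

*Case $c>1/\theta$.* Here $R_{i-1}$ is the bottleneck. Let $\beta$ be a right vertex of degree $k$ in $R\subseteq R_{i-1}\cup H_i$. Since $H_i$ is not big, it misses some left vertex $\alpha$; the edge $\alpha\beta\in R$ is not in $H_i$, so it is in $R_{i-1}$. So $R_{i-1}$ touches every such $\beta$. It thus touches $b'\ge c>1/\theta$ right vertices and $a$ left vertices, where $1\le a\le k-1$ since $R_{i-1}$ is nonempty and not big. Every right vertex has degree at most $a$ in it, and $1-a\theta\ge0$, so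
$$\Delta(R_{i-1})\ge a+b'(1-a\theta)\ge a+\frac{1-a\theta}\theta=\frac1\theta .$$
Take $H'=R_{i-1}$ with the prefix $g_{\le i-1}$; here $i-1\ge1$, because $R_0=\emptyset$ while $R_{i-1}\ne\emptyset$. This proves (7.1).

**Step B10: the union bound.** We now collect the exponent. By Step B5, (5.4) holds with probability $1-o(1)$, and then (7.1) holds for some gate and some $H'$. There are at most $2M$ gates and $2^{|E|}$ sets $H'$, and (6.1) treats all prefixes of a gate at once, so
$$1-o(1)\le2M\cdot2^{|E|}\cdot n^{-1/\theta+\gamma kr+o(1)},\qquad\text{so}\qquad M\ge n^{1/\theta-\gamma kr-o(1)}.$$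

Suppose now that $C(K_{k,r})<\frac{kr}{k+r}$. Then for some $c<\frac{kr}{k+r}$ and some depth $d$ there are depth-$d$ circuits of size $M\le N^{c+o(1)}$ for all $N$; in particular $M=N^{O(1)}$, as Step B2 requires. Since $1/\theta$ can be taken arbitrarily close to $\frac{kr}{k+r}$, choose $\theta$ with $1/\theta>c$ and then $\gamma\in(0,1)$ with $1/\theta-\gamma kr>c$. As $n=\Theta(N)$, the bound on $M$ contradicts $M\le N^{c+o(1)}$ for large $N$. Hence $C(K_{k,r})\ge\frac{kr}{k+r}$, which proves Theorem B. With Theorem A this completes the proof of the Main Theorem and of its stronger form. $\blacksquare$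

## 8. Single contractions, the colored exponent, and cores

Let $Q=K_{7,43}$ and $P=P_{4,3,43}$. Three consequences follow from what has been shown and the facts of Section 2.

**Single edges.** $P$ is a subdivision of $Q$ with each edge subdivided at most once, so $C$ is not monotone even under topological minors. Contracting the edges $y_{aj}w_j$ one at a time leads from $P$ to $Q$, and $C(Q)>C(P)$. So at some moment the contraction of a *single edge* strictly increases $C$.

**Colored against uncolored.** We have $C_{\mathrm{col}}(P)\ge C_{\mathrm{col}}(Q)\ge C(Q)>C(P)$, so $P$ separates $C$ from $C_{\mathrm{col}}$.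

**Cores.** If $P'$ is a core and $Q'$ is a minor of $P'$, then $C(Q')\le C_{\mathrm{col}}(Q')\le C_{\mathrm{col}}(P')=C(P')$, so monotonicity does hold below cores. In any counterexample the larger graph is therefore not a core. Our $P$ is bipartite, with the $c_i$ and $y_{aj}$ on one side and the $w_j$ and $x_a$ on the other. It maps homomorphically onto one of its edges, and its core is $K_2$.
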